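# Waves with independent clocks: the density fingerprint is complete in every dimension $n\ge 2$

## 1. One wave sum, many clocks

Write $e(z)=e^{2\pi i z}$. A lattice $\Lambda\subset\mathbb R^n$ is the set of integer combinations of a basis $v_1,\dots,v_n$ of $\mathbb R^n$, its unit cell is $U=\{\sum_i c_iv_i:0\le c_i<1\}$, and its dual lattice is
$$\Lambda^*=\{\xi\in\mathbb R^n:\ \xi\cdot v\in\mathbb Z\text{ for all }v\in\Lambda\}.$$
A periodic set is $A=M+\Lambda$ with a finite non-empty motif $M\subset U$. Fix two periodic sets $A=M+\Lambda$ and $B=M'+\Lambda'$. For $\xi\in\Lambda^*$ put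
$$a_\xi=\mathrm{Vol}(U)^{-1}\sum_{p\in M}e(-\xi\cdot p),\qquad b(r)=\pi^{-1}r^{-(n+1)/2},\qquad \varphi=\pi(n+1)/4 .$$

Let $\mathcal R$ be the set of lengths of the nonzero vectors of $\Lambda^*\cup\Lambda'^*$, and let $\Gamma\subset\mathbb R$ be the countable additive group generated by $\mathcal R$. Let $\Theta=\mathrm{Hom}(\Gamma,\mathbb R/\mathbb Z)$, with the topology of pointwise convergence; it is a compact metrizable group. For $\theta\in\Theta$ the object on which everything turns is
$$S_\theta(x)=\sum_{\xi\in\Lambda^*,\,\xi\ne0}a_\xi\,b(|\xi|)\cos\big(2\pi\theta(|\xi|)-\varphi\big)\,e(\xi\cdot x),\qquad x\in X:=\mathbb R^n/\Lambda. \tag{1}$$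
The series converges in $L^2(X)$, because $|a_\xi|\le|M|/\mathrm{Vol}(U)$ and $\sum_{\xi\ne0}|\xi|^{-n-1}<\infty$. The sum is real valued, because $a_{-\xi}=\overline{a_\xi}$. When both sets are in play we write $S^A_\theta$ on $X_A=\mathbb R^n/\Lambda$ and $S^B_\theta$ on $X_B=\mathbb R^n/\Lambda'$. The same $\theta$ serves both sets.

Think of $\theta$ as a family of clocks. A real number $t$ gives the homomorphism $\theta_t(\gamma)=t\gamma \bmod 1$, in which every wave shows the same time $t$; we write $S(\cdot,t)=S_{\theta_t}$. A general $\theta$ may let different frequencies show different times, restricted only by additivity on $\Gamma$.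

**Example 1.** Let $\Lambda=\mathbb Z^2$ and $M=\{0\}$ (and $B=A$). Then $\Lambda^*=\mathbb Z^2$, all $a_\xi=1$, and the lengths are $\sqrt m$ with $m\ge 1$ a sum of two squares. The numbers $1$ and $\sqrt2$ are rationally independent, so $\theta(1)$ and $\theta(\sqrt2)$ can be chosen freely. But $\theta(2)=2\theta(1)$ and $\theta(\sqrt8)=2\theta(\sqrt2)$ are then forced. We will see in Section 5 that there is one free clock for each squarefree part of $m$.

The clocks can be sorted into groups by arithmetic. In Example 1, take an odd prime $p$ and look at the Legendre symbol $\left(\frac{|\xi|^2}{p}\right)$. If $|\xi|^2$ and $|\xi'|^2$ have the same squarefree part and neither is divisible by $p$, then the two symbols agree. So the symbol is a property of the clock and not only of the vector. On the other hand $\xi\mapsto\left(\frac{|\xi|^2}{p}\right)$ is a function on $\mathbb Z^2/p\mathbb Z^2$ which, for the Fourier transform, looks random. The proof below consists in running three such groups of clocks at slightly different times.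

What is all this for? For $t\ge0$ and $k\ge0$ let $U_k(t)\subset U$ be the set of points lying in exactly $k$ of the closed balls of radius $t$ centered at points of $A$, and let
$$\psi^A_k(t)=\frac{\mathrm{Vol}(U_k(t))}{\mathrm{Vol}(U)} .$$
This $k$-th density function depends only on $A$. The density fingerprint is $\Psi(A)=(\psi_0^A,\psi_1^A,\psi_2^A,\dots)$. Two periodic sets are isometric if an isometry of $\mathbb R^n$ maps one onto the other. Is the set determined, up to isometry, by its fingerprint? The conjecture that the fingerprint map is complete (that $\Psi(A)=\Psi(B)$ implies $A,B$ isometric) for every $n\ge2$ is the problem taken from the source "University of Liverpool", https://core.ac.uk/download/477904147.pdf. The conjecture is true.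

**Theorem 1.** Let $n\ge 2$ and let $A,B\subset\mathbb R^n$ be periodic sets with $\psi_k^A(t)=\psi_k^B(t)$ for all $k\ge0$, $t\ge0$. Then $A$ and $B$ are isometric.

There is also an asymptotic strengthening, proved in Section 10.

**Theorem 2.** Let $n\ge2$ and let $A,B\subset\mathbb R^n$ be non-isometric periodic sets. Then for some $\eta>0$ the set $\mathcal B_\eta=\{t>0:\sum_{k\ge0}|\psi_k^A(t)-\psi_k^B(t)|\ge\eta\}$ has positive upper density. In particular, if $\sum_k|\psi_k^A(t)-\psi_k^B(t)|\to0$ as $t\to\infty$, then the sets are isometric.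

The condition $n\ge2$ cannot be dropped; Proposition 3 in the next section gives a pair of sets in $\mathbb R^1$.

## 2. One radius at a time

Let $N(x,t)=\#\{a\in A:|x-a|\le t\}$. This is $\Lambda$-periodic in $x$. Let $E=E_A$ be the average over $x\in X$ for normalized Haar measure, and let $\|\cdot\|_p$ be the corresponding norms. Call the distribution of a function of a uniform random $x\in X$ its law. By definition
$$\psi_k^A(t)=\mathrm{Prob}(N_A(x,t)=k). \tag{2}$$
So $\Psi(A)=\Psi(B)$ says exactly this: for each single $t$, $N_A(\cdot,t)$ and $N_B(\cdot,t)$ have the same law. With $\omega_n$ the volume of the unit ball, $EN(x,t)=\rho_A\omega_nt^n$ where $\rho_A=|M|/\mathrm{Vol}(U)$. Hence equal fingerprints give $\rho_A=\rho_B$.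

**Example 2.** For $A=\mathbb Z\subset\mathbb R$ write $2t=m+f$ with an integer $m\ge0$ and $0\le f<1$. An interval of length $2t$ contains $m$ integers or $m+1$ integers, apart from a null set of positions, and the mean number is $2t$. So $\psi_m(t)=1-f$, $\psi_{m+1}(t)=f$, and all other $\psi_k(t)$ vanish.

The first thing to try is to read off moments. Averaging the number of pairs of points within $t$ of $x$,
$$E\binom{N(x,t)}2=\mathrm{Vol}(U)^{-1}\sum_{\{a,a'\}\bmod\Lambda}\big|\bar B(a,t)\cap\bar B(a',t)\big| ,$$
the sum being over unordered pairs modulo simultaneous translation. (No pair is fixed by a nonzero translation $v$: a swap would give $2v=0$.) The volume of the intersection depends only on $|a-a'|$ and $t$, and it is positive exactly when $t>|a-a'|/2$. So the least $t$ beyond which the left side is positive is half the smallest distance. For slightly larger $t$ only the pairs at that distance contribute, and this gives their number per unit volume. We subtract their contribution for all $t$ and repeat. Hence the fingerprint determines how many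 pairs per unit volume lie at each distance.

The next moment, $E\binom N3$, is the analogous sum over triples of $|\bar B(a,t)\cap\bar B(a',t)\cap\bar B(a'',t)|$. Now all triangles are added into a single function of $t$, and we must separate them. On the line this is visibly hopeless: for $a<a'<a''$ the triple intersection has length $(2t-(a''-a))^+$, and the middle point is invisible. This is a true obstruction.

**Proposition 3.** The non-isometric periodic sets
$$A=\{0,1,3,4,5,7,9,10,12\}+15\mathbb Z,\qquad B=\{0,1,3,4,6,8,9,12,14\}+15\mathbb Z$$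
in $\mathbb R^1$ have the same density fingerprint.

*Proof.* First we express the fingerprint through differences. Let a periodic set on the line have period $\ell$ and points $\dots<a_i<a_{i+1}<\dots$, $m$ per period. For $k\ge1$, the points in $[x-t,x+t]$ are $N=N(x,t)$ consecutive points, so they contain $(N-k+1)^+$ runs $a_i,\dots,a_{i+k-1}$. The run starting at $a_i$ lies in $[x-t,x+t]$ exactly when $a_{i+k-1}-t\le x\le a_i+t$. Averaging over $x$,
$$E(N(x,t)-k+1)^+=\frac1\ell\sum_{i\bmod m}\big(2t-(a_{i+k-1}-a_i)\big)^+ .$$
Since $\mathrm{Prob}(N\ge j+1)=E(N-j)^+-E(N-j-1)^+$ for $j\ge 0$, the law of $N$ is determined. So $\Psi$ is determined by $\ell$ and the multisets of $r$-step differences $\{a_{i+r}-a_i\}_{i\bmod m}$, $r\ge0$.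

Now compare the multisets. The cyclic gap sequences are $(1,2,1,1,2,2,1,2,3)$ for $A$ and $(1,2,1,2,2,1,3,2,1)$ for $B$. Summing $r$ cyclically consecutive gaps, in order of the starting point, gives

- $r=2$: $3,3,2,3,4,3,3,5,4$ for $A$ and $3,3,3,4,3,4,5,3,2$ for $B$;
- $r=3$: $4,4,4,5,5,5,6,6,6$ for $A$ and $4,5,5,5,6,6,6,4,4$ for $B$;
- $r=4$: $5,6,6,6,7,8,7,8,7$ for $A$ and $6,7,6,8,8,7,7,6,5$ for $B$.

So for both sets the multisets are $\{1^4,2^4,3\}$ for $r=1$, $\{2,3^5,4^2,5\}$ for $r=2$, $\{4^3,5^3,6^3\}$ for $r=3$ and $\{5,6^3,7^3,8^2\}$ for $r=4$. For $r=5,\dots,8$, an $r$-step difference is $15$ minus a $(9-r)$-step difference. For $r=0$ and $r=9$ all differences are $0$ and $15$. Nine more steps add $15$. So all multisets agree and $\Psi(A)=\Psi(B)$.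

Finally, an isometry of the line preserves the cyclic gap sequence up to reversal. Start at the unique gap $3$. The sequence of $A$ reads $3,1,2,1,1,2,2,1,2$, or reversed $3,2,1,2,2,1,1,2,1$. That of $B$ reads $3,2,1,1,2,1,2,2,1$, or reversed $3,1,2,2,1,2,1,1,2$. No reading of $A$ equals a reading of $B$, so the sets are not isometric. $\square$

So a proof for $n\ge2$ has to use something that a line does not have. Before looking for it, let us see which information would be enough.

## 3. Joint laws of distances determine the set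

Let $d_1(x)\le d_2(x)\le\cdots$ be the ordered distances from $x$ to the points of the set. Equation (2) gives the law of each $d_i$ separately, since $\{d_i\le t\}=\{N(x,t)\ge i\}$. The joint law is enough to rebuild the set.

**Proposition 4.** Let $A,B\subset\mathbb R^n$ be periodic sets such that for each $k$ the vector $(d_1,\dots,d_k)$ has the same law for $A$ and for $B$. Then $A$ and $B$ are isometric.

*Proof.* **Step 1: cut the cell into pieces where the order of the points is fixed.** Choose $r_0$ such that every closed ball of radius $r_0$ contains $n+1$ affinely independent points of $B$, and let $k>\max_{x'}\#(B\cap\bar B(x',r_0))$. For an ordered $k$-tuple $\mathbf a=(a_1,\dots,a_k)$ of points of $A$ let $U_{\mathbf a}$ be the set of $x\in\mathrm{int}\,U$ with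
$$|x-a_1|<\dots<|x-a_k|<|x-a|\quad\text{for all other }a\in A .$$
It is open, since near a given $x$ only finitely many $a$ matter. Only finitely many $U_{\mathbf a}$ are non-empty, since $U$ is bounded. They cover $U$ up to a null set, because the points of $\mathrm{int}\,U$ not covered lie on one of countably many bisecting hyperplanes. Define $U'_{\mathbf b}$ likewise for $B$. Put $\phi_{\mathbf a}(x)=(|x-a_i|^2)_{i\le k}$, and similarly $\phi_{\mathbf b}$.

If $x'\in U'_{\mathbf b}$, then $b_1,\dots,b_k$ include all of $B\cap\bar B(x',r_0)$. Indeed, if some point of this set were missing, all $k$ points $b_i$ would be closer to $x'$ than it, so all would lie in $\bar B(x',r_0)$, against the choice of $k$. Hence the $b_i$ affinely span $\mathbb R^n$.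

**Step 2: find a piece of $A$ and a piece of $B$ that look alike.** The law of $(d_i^2)_{i\le k}$ for $B$ is carried by the finite union $\bigcup_{\mathbf b}\phi_{\mathbf b}(U'_{\mathbf b})$. This set is $\sigma$-compact, since each $U'_{\mathbf b}$ is open and $\phi_{\mathbf b}$ is continuous. By hypothesis the law for $A$ is carried by the same set. Pick $\mathbf a$ with $U_{\mathbf a}\ne\emptyset$. Almost every $x\in U_{\mathbf a}$ has $\phi_{\mathbf a}(x)$ in this finite union, so for some $\mathbf b$ the set
$$\mathcal E=\{x\in U_{\mathbf a}:\ \phi_{\mathbf a}(x)\in\phi_{\mathbf b}(U'_{\mathbf b})\}$$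
has positive measure.

**Step 3: turn equal distances into an isometry.** For $x\in\mathcal E$ take $x'\in U'_{\mathbf b}$ with $|x-a_i|=|x'-b_i|$ for $i\le k$. Subtracting the first squared equation from the $i$-th,
$$2x'\cdot(b_i-b_1)=|b_i|^2-|b_1|^2-|x-a_i|^2+|x-a_1|^2 .$$
The right side is affine in $x$, because $|x|^2$ cancels. The vectors $b_i-b_1$ span $\mathbb R^n$, so choosing $n$ of them that form a basis gives $x'=T_k(x):=\mathcal Lx+u$ with fixed $\mathcal L,u$ for all $x\in\mathcal E$. The polynomial identities $|x-a_i|^2=|\mathcal Lx+u-b_i|^2$ hold on a set of positive measure, hence identically. Their quadratic parts give $|x|^2=|\mathcal Lx|^2$, so $\mathcal L$ is orthogonal. Putting $x=a_i$ gives $T_ka_i=b_i$. So $T_k$ is an isometry. With any $x_k\in\mathcal E$ and $r_k=d_k(x_k)$, the strict inequalities defining $U_{\mathbf a}$ and $U'_{\mathbf b}$ give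
$$T_k\big(A\cap\bar B(x_k,r_k)\big)=\{b_1,\dots,b_k\}=B\cap\bar B(T_kx_k,r_k).$$

**Step 4: let $k\to\infty$.** Here $x_k\in U$ and $T_kx_k\in U'$ are bounded and the linear parts lie in the compact group $O(n)$, so a subsequence of $T_k$ converges to an isometry $T$. Also $r_k\to\infty$, since balls of bounded radius contain a bounded number of points. If $a\in A$, then $|a-x_k|\le r_k$ for large $k$, so $T_ka\in B$. As $B$ is closed, $Ta\in B$. If $b\in B$, then $|b-T_kx_k|\le r_k$ for large $k$, so $T_k^{-1}b\in A$ and $T^{-1}b\in A$. Hence $T(A)=B$. $\square$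

So the whole task is to pass from single radii to several radii at the same $x$. This is where the sums $S_\theta$ enter.

## 4. The law of $S_\theta$ is visible in the fingerprint

The purpose of this section is to show that $\Psi(A)=\Psi(B)$ forces $S^A_\theta$ and $S^B_\theta$ to have equal laws for every setting $\theta$ of the clocks. From now until the end of Section 9, $A$ and $B$ satisfy the hypothesis of Theorem 1, and $\rho=\rho_A=\rho_B$. Objects are written for $A$; the same definitions and estimates are used for $B$.

The Fourier transform of $1_{|z|\le t}$ at $\xi\ne0$ is the textbook expression $(t/|\xi|)^{n/2}J_{n/2}(2\pi t|\xi|)$. So the $\xi$-th Fourier coefficient of $N(\cdot,t)$ is $a_\xi$ times this, and in $L^2(X)$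
$$\Delta(x,t):=t^{-\frac{n-1}2}\big(N(x,t)-\rho\omega_nt^n\big)=\sum_{\xi\ne0}a_\xi|\xi|^{-\frac{n+1}2}j(|\xi|t)\,e(\xi\cdot x),\qquad j(z)=z^{1/2}J_{n/2}(2\pi z). \tag{3}$$
The powers match because $t^{-(n-1)/2}(t/|\xi|)^{n/2}=|\xi|^{-(n+1)/2}(|\xi|t)^{1/2}$. The classical asymptotics of $J_\nu$ and $J_\nu'$ give
$$j(z)=\pi^{-1}\cos(2\pi z-\varphi)+R(z),\qquad |R(z)|+|R'(z)|\le C_{z_0}/z\quad(z\ge z_0>0). \tag{4}$$
Replacing $j$ by its main term turns (3) into $S(\cdot,t)=S_{\theta_t}$.

**Proposition 5.** For every $\theta\in\Theta$, $S^A_\theta$ and $S^B_\theta$ have the same law.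

*Proof.* **Step 1: compare $\Delta$ and $S$ for large $t$.** By (4), for $t\ge1$, $\|\Delta(\cdot,t)-S(\cdot,t)\|_2^2\le Ct^{-2}\sum_{\xi\ne0}|\xi|^{-n-3}\to0$ as $t\to\infty$.

**Step 2: show that the settings $\theta_t$ with $t\ge T$ are dense in $\Theta$ for every $T$.** The set $\{\theta_t:t\in\mathbb R\}$ is a subgroup of $\Theta$. If it were not dense, some nontrivial character of $\Theta$ would be trivial on it. By duality a character of $\Theta$ is evaluation at some $\gamma\in\Gamma$. If it is trivial on all $\theta_t$, then $t\gamma\in\mathbb Z$ for all $t$, so $\gamma=0$, a contradiction. Next, the closure of $\{\theta_t:t\ge0\}$ is a closed subsemigroup of a compact group, and such a subsemigroup is a group. Indeed, for an element $\sigma$ of it the multiples $n\sigma$ have a convergent subsequence $n_i\sigma$ with $n_{i+1}-n_i\ge2$; then $(n_{i+1}-n_i)\sigma\to0$ and $(n_{i+1}-n_i-1)\sigma\to-\sigma$. So the closure contains all $\theta_t$, $t\in\mathbb R$, and equals $\Theta$. Translating by $\theta_T$ gives the claim for $t\ge T$.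

**Step 3: pass to the limit.** Pick $t_k\to\infty$ with $\theta_{t_k}\to\theta$. Each coefficient of $S_{\theta_{t_k}}$ converges to that of $S_\theta$, and all are dominated by the square-summable sequence $|a_\xi|b(|\xi|)$. So $S(\cdot,t_k)\to S_\theta$ in $L^2$, and by Step 1 $\Delta(\cdot,t_k)\to S_\theta$ in $L^2$, for $A$ and for $B$. The functions $\Delta_A(\cdot,t_k)$ and $\Delta_B(\cdot,t_k)$ have equal laws, being the same function of $N_A(\cdot,t_k)$ and $N_B(\cdot,t_k)$. Hence the limits have equal laws. $\square$

## 5. Which clocks are independent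

We now determine how freely $\theta$ can be chosen. Let $(g_{ij}),(g'_{ij})$ be the Gram matrices of bases of $\Lambda^*,\Lambda'^*$, with determinants $\det g,\det g'$, and let
$$K=\mathbb Q(g_{ij},g'_{ij})\subset\mathbb R ,$$
a finitely generated field. Then $r^2\in K$ for $r\in\mathcal R$. Call $r\sim r'$ if $r/r'\in K$. This is an equivalence relation on $\mathcal R$; its equivalence classes are called classes, and $\mathfrak c(\xi)$ is the class of $|\xi|$. In Example 1, $K=\mathbb Q$, and $\sqrt m\sim\sqrt{m'}$ exactly when $mm'$ is a square, that is, when $m,m'$ have the same squarefree part.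

**Lemma 6.** If $\rho_1,\dots,\rho_k>0$, $\rho_i^2\in K$ and $\rho_i/\rho_j\notin K$ for $i\ne j$, then $\rho_1,\dots,\rho_k$ are linearly independent over $K$.

*Proof.* Otherwise take a nontrivial relation with the smallest number of terms. After renumbering it is $\sum_{i\le k}\kappa_i\rho_i=0$ with all $\kappa_i\ne0$, and $k\ge2$ since $\rho_1\ne0$. Divide by $\rho_k$. The elements $\rho_i/\rho_k$ have squares in $K$, so they generate a Galois extension of $K$. As $\rho_1/\rho_k\notin K$, some automorphism $\sigma$ over $K$ maps $\rho_1/\rho_k$ to its negative, and it maps each $\rho_i/\rho_k$ to $\pm$ itself. Adding the relation and its $\sigma$-image removes the first term and leaves the constant term $2\kappa_k\ne0$. This is a shorter nontrivial relation, a contradiction. $\square$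

For a class $\mathfrak c$ let $\Gamma_{\mathfrak c}$ be the group generated by the lengths in $\mathfrak c$. If $\rho_{\mathfrak c}\in\mathfrak c$, then $\Gamma_{\mathfrak c}\subset\rho_{\mathfrak c}K$. By Lemma 6 the sum of the $\Gamma_{\mathfrak c}$ is direct, so
$$\Gamma=\bigoplus_{\mathfrak c}\Gamma_{\mathfrak c},\qquad\Theta=\prod_{\mathfrak c}\mathrm{Hom}(\Gamma_{\mathfrak c},\mathbb R/\mathbb Z). \tag{5}$$
So the components of $\theta$ on different classes can be prescribed independently. In particular, on chosen classes $\theta$ may be replaced by $\theta_t$ with a $t$ that depends on the class. Within one class we always use one time.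

For a set $\mathcal G$ of classes write $S_{\mathcal G,\theta}$ for the part of the series (1) with $\mathfrak c(\xi)\in\mathcal G$, write $S_{\mathcal G}(\cdot,t)=S_{\mathcal G,\theta_t}$, and let $\mathcal G^c$ be the complementary set of classes. All these functions are real valued, since $\mathfrak c(-\xi)=\mathfrak c(\xi)$.

On the line, all vectors of $\Lambda^*$ are integer multiples of one vector, so the lengths coming from $A$ form a single class. There is then nothing to split in the series for $A$. In dimension $n\ge2$ we will find many groups of classes.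

## 6. Jumps in the radius, and why two groups are not enough

Here we see how finite radii can be recovered from $S$, and what kind of splitting the recovery needs. For real $w\in C_c((0,\infty))$ put
$$\Phi_w(x)=\sum_{a\in A}w(|x-a|),$$
a bounded function on $X$. Joint laws of such functions for varying $w$ contain the joint law of the distances. We want to find $\Phi_w$ inside the waves.

Let $I=[\alpha,\beta]$ with $0<\alpha<\beta$ and $0<h<1$. Write $D_hf(d)=f(d+h)-f(d)$ and, for $d\in I$,
$$\Delta N(x;d)=\#\{a\in A:\ d<|x-a|\le d+h\},\qquad v(x,d)=d^{-(n-1)/2}\Delta N(x;d).$$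
Both are bounded by a constant. The next statement says that $S(x,\cdot)$ jumps by about $d^{-(n-1)/2}$ when the sphere of radius $d$ about $x$ crosses a point of $A$, and is otherwise almost flat.

**Lemma 7.** $D_hS(x,d)=v(x,d)+\epsilon(x,d)$ with $\sup_{d\in I}\|\epsilon(\cdot,d)\|_2\le Ch$, where $C$ depends on $A$ and $I$ only.

*Proof.* First compare $S$ with $\Delta$. The function $\Delta-S$ has coefficients $a_\xi|\xi|^{-(n+1)/2}R(|\xi|t)$. By (4), for $t\in[\alpha,\beta+1]$ their $t$-derivatives are $O(|\xi|^{-(n+1)/2}\cdot|\xi|\cdot(|\xi|t)^{-1})=O(|\xi|^{-(n+1)/2})$. This is square summable, so $\|D_h(\Delta-S)\|_2\le Ch$. Then compare $D_h\Delta$ with $v$: pointwise,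
$$D_h\Delta-v=\big[(d+h)^{-\frac{n-1}2}-d^{-\frac{n-1}2}\big]N(x,d+h)-\rho\omega_nD_h\big(d^{\frac{n+1}2}\big)=O(h),$$
since $N(x,d+h)\le C$. $\square$

Averaging $h^{-1}w(d)d^{(n-1)/2}v(x,d)$ over $d$ gives approximately $\Phi_w(x)$. So $\Phi_w$ is visible in $S(x,d+h)-S(x,d)$. But Proposition 5 speaks about the law of a single $S_\theta$, that is, about averages of $e^{isS_\theta}$ with one $\theta$, while the increment uses two times. The clocks come to help. Let $\mathcal G_1,\dots,\mathcal G_q$ be disjoint sets of classes, $\mathcal G$ their union, and $D_j=D_hS_{\mathcal G_j}(x,d)$. Expanding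
$$e^{isS_{\mathcal G^c,\theta}}\prod_{j\le q}\Big(e^{isS_{\mathcal G_j}(x,d+h)}-e^{isS_{\mathcal G_j}(x,d)}\Big)$$
gives $2^q$ terms, each of the form $\pm e^{isS_{\theta'}}$ with a legitimate $\theta'$. So the average of this product is the same for $A$ and $B$. To leading order in $s$ the product of differences equals $(is)^q D_1\cdots D_q$ times a phase. We hope that $D_1\cdots D_q$ is close to a positive multiple of $v^q$, which is large exactly where a point of $A$ is at distance about $d$ from $x$.

With $q=1$ or $q=2$ this hope fails, for any choice of the sets. The first approach would be $q=1$. But $E[D_1]=0$ while $E\int_Iv\,dd>0$, so $D_1$ is not within relative $L^1$ error less than $1$ of any $\lambda v$ with $\lambda>0$: $E\int_I(D_1-\lambda v)\,dd=-\lambda E\int_Iv\,dd$. For $q=2$, the functions $D_1,D_2$ are real with disjoint sets of frequencies, so $E[D_1D_2]=0$ by Parseval, and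
$$E\int_I(D_1D_2-\lambda v^2)\,dd=-\lambda E\int_Iv^2\,dd .$$
Again the error is as large as the term we want. For $q=3$ this obstruction disappears, because three frequencies $\xi_1,\xi_2,\xi_3$ from three different groups may add up to $0$. And there is a positive reason for $q=3$. Suppose that cutting to the classes of $\mathcal G_j$ acts on $v$ like a combination of translations,
$$D_j\approx\sum_yc_y^j\,v(x+y,d),$$
with one coefficient $c_0^j\approx 2^{-L}$ at $y=0$, all other coefficients of size at most $2^{-5L}$, and $\sum_y|c_y^j|^2\le1$. If the shifted copies of $v$ do not overlap, the product $D_1D_2D_3$ consists of the true copy with weight about $2^{-3L}$ and of shifted copies with total weight at most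
$$\sum_{y\ne0}|c_y|^3\le2^{-5L}\sum_y|c_y|^2\le2^{-5L},$$
which is much smaller. With squares in place of cubes we only get the bound $1$, against $2^{-2L}$. The next section produces such sets $\mathcal G_j$, and Section 8 does the estimates.

## 7. Coloring the classes by quadratic residues

**Definition.** An odd prime $p$ is admissible if there is a field embedding $\sigma_p:K\to\mathbb Q_p$ with all $\sigma_p(g_{ij}),\sigma_p(g'_{ij})\in\mathbb Z_p$ and $\sigma_p(\det g),\sigma_p(\det g')\in\mathbb Z_p^\times$.

In Example 1 every odd prime is admissible, with $\sigma_p$ the inclusion $\mathbb Q\subset\mathbb Q_p$. In general the Gram entries may be transcendental, and we must check that admissible primes exist in good supply.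

**Lemma 8.** The admissible primes contain a set of primes of positive density.

*Proof.* **Step 1: present $K$.** Write $K=\mathbb Q(\tau_1,\dots,\tau_k,\omega)$ with $\tau_i$ algebraically independent over $\mathbb Q$ and $\omega$ integral over $\mathbb Z[\tau]$. (Take a primitive element of the finite extension and clear denominators.) Since $\mathbb Z[\tau]$ is integrally closed, the minimal polynomial of $\omega$ over $\mathbb Q(\tau)$ is a monic $f(\tau;T)\in\mathbb Z[\tau][T]$, and its discriminant $D(\tau)$ is not $0$. As $K=\mathbb Q(\tau)[\omega]$, there is $0\ne\mathcal B\in\mathbb Z[\tau]$ such that all $g_{ij},g_{ij}',(\det g)^{-1},(\det g')^{-1}$ lie in $\mathcal B^{-1}\mathbb Z[\tau,\omega]$.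

**Step 2: choose primes.** Choose $m\in\mathbb Z^k$ with $D(m)\mathcal B(m)\ne0$. By Chebotarev's theorem a positive density of primes split completely in the splitting field of $f(m;T)$ over $\mathbb Q$. Let $p$ be one of these with $p\nmid2D(m)\mathcal B(m)$; this excludes only finitely many. The roots of $f(m;T)$ are algebraic integers, and the residue fields above $p$ are $\mathbb F_p$. So $f(m;T)$ mod $p$ is a product of linear factors, distinct because $p\nmid D(m)$. In particular it has a simple root.

**Step 3: construct the embedding.** Choose $t_i\in m_i+p\mathbb Z_p$ successively so that $t_1,\dots,t_k$ are algebraically independent over $\mathbb Q$; at each step only countably many values are excluded. As $f(t;T)\equiv f(m;T)$ mod $p$, Hensel's lemma gives a root $w\in\mathbb Z_p$ of $f(t;T)$. The map $\tau_i\mapsto t_i$ embeds $\mathbb Q(\tau)$ into $\mathbb Q_p$, and $\omega\mapsto w$ extends it to $K=\mathbb Q(\tau)[T]/(f)$. Since $\sigma_p(\mathcal B)=\mathcal B(t)\equiv\mathcal B(m)\not\equiv0$ mod $p$, it is a unit, and all elements listed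 in Step 1 are mapped into $\mathbb Z_p$. So $\sigma_p(\det g)$ and its inverse lie in $\mathbb Z_p$, and likewise for $g'$. $\square$

For admissible $p$ let $q_p$ be the reduction mod $p$ of the form $\sum\sigma_p(g_{ij})x_ix_j$. It is a nondegenerate quadratic form on $\Lambda^*/p\Lambda^*\cong\mathbb F_p^n$, and $q_p(\xi)=\sigma_p(|\xi|^2)\bmod p$. Define $q'_p$ on $\Lambda'^*$ in the same way. Put $\chi_p(\xi)=\left(\frac{q_p(\xi)}p\right)\in\{0,\pm1\}$, and similarly on $\Lambda'^*$.

The symbol belongs to the class. If $\xi,\xi'\in\Lambda^*\cup\Lambda'^*$ have lengths in the same class, then $|\xi|^2=\kappa^2|\xi'|^2$ with $\kappa\in K$. If $\sigma_p(|\xi|^2)$ and $\sigma_p(|\xi'|^2)$ are units, so is $\sigma_p(\kappa)$, and the Legendre symbols agree. So each class $\mathfrak c$ has a well-defined color $\chi_p(\mathfrak c)\in\{\pm1\}$, equal to $\chi_p(\xi)$ for every $\xi$ with $|\xi|\in\mathfrak c$ and $\chi_p(\xi)\ne0$. If there is no such $\xi$, the color is $+1$.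

**Lemma 9.** Let $n\ge2$. For $p$ admissible and $y\in\mathbb F_p^n$,
$$\Big|p^{-n}\sum_{x\in\mathbb F_p^n}\left(\tfrac{q_p(x)}p\right)e(-x\cdot y/p)\Big|\le p^{-(n-1)/2}\le p^{-1/2}.$$
Moreover $\#\{x\in\mathbb F_p^n:q_p(x)=0\}\le2p^{n-1}$.

*Proof.* Let $\mathcal S=\sum_u\left(\frac up\right)e(u/p)$, so $|\mathcal S|=\sqrt p$ and $\left(\frac mp\right)\mathcal S=\sum_u\left(\frac up\right)e(um/p)$ for all $m\in\mathbb F_p$. Inserting $m=q_p(x)$, the sum over $x$ equals
$$\mathcal S^{-1}\sum_{u\ne0}\left(\tfrac up\right)\sum_xe\big((uq_p(x)-x\cdot y)/p\big).$$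
Diagonalize $q_p$ by a linear change of variables ($p$ is odd). The inner sum becomes a product of $n$ one-variable quadratic Gauss sums, each of modulus $\sqrt p$. Hence the total is at most $p^{-1/2}\cdot p\cdot p^{n/2}=p^{(n+1)/2}$, and dividing by $p^n$ gives the first bound. The second inequality uses $n\ge2$. The last claim is the Schwartz–Zippel bound for a nonzero polynomial of degree $2$. $\square$

For $n=1$ the bound is $p^0=1$, and there is indeed no decay: $q_p(x)=ax^2$, so the symbol is constant off $x=0$.

**Example 3.** Let $\Lambda^*=\mathbb Z^2$, $p=3$. On $\mathbb F_3^2$ the symbol $\chi_3$ is $0$ at the origin, $+1$ at the four nonzero points on the axes (value $1$), and $-1$ at the other four (value $2$). So the class of $1$ has color $+1$, while the classes of $\sqrt2$ and $\sqrt5$ have color $-1$. The vector $(3,0)$ has $\chi_3=0$ although its class, that of $1$, has color $+1$. The Fourier coefficients of $\chi_3$ are $0$ at $y=0$, $\frac19(1+2)=\frac13$ at the four axis points $y\ne 0$, and $\frac19(-2-1)=-\frac13$ at the other four.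 So the mask $\frac{1+\chi_3}2$ has coefficient $\frac12$ at $y=0$ and $\pm\frac16$ at the eight others: one true copy and eight smaller shifted copies. As a check, Parseval gives $\frac14+\frac8{36}=\frac{17}{36}$, and the mean of the squared mask is $\frac19(\frac14+4)=\frac{17}{36}$.

One prime gives two groups; we need true copies that dominate cubically, so we use many primes.

**Choice of primes.** For large $L$ choose, by Lemma 8, distinct admissible primes $p_1,\dots,p_L\in[2^{10L},2^{20L}]$. This is possible because positive density gives at least $c\,X/\log X$ admissible primes up to $X=2^{20L}$, and for large $L$ this exceeds $2^{10L}+L$. Put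
$$P=\prod_ip_i\in[2^{10L^2},2^{20L^2}],\qquad h=P^{-20n},\qquad\log(1/h)\le CL^2 .$$
From now on $C$ denotes constants independent of $L$ and of the primes. They may depend on $n,A,B$, and in Section 8 also on $w,s,\theta$. Statements are meant for all large $L$. For $\varepsilon\in\{\pm1\}^L$ let the group $\mathcal G_\varepsilon$ be the set of classes with $\chi_{p_i}(\mathfrak c)=\varepsilon_i$ for all $i$. These $2^L$ groups partition the set of classes. For $\mathcal G=\mathcal G_\varepsilon$ define the mask
$$m_{\mathcal G}(\xi)=\prod_{i=1}^L\frac{1+\varepsilon_i\chi_{p_i}(\xi)}2\in[0,1],$$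
a function on $\Lambda^*/P\Lambda^*$. For $\xi\ne0$ it is the indicator of the group,
$$1_{\mathfrak c(\xi)\in\mathcal G}=m_{\mathcal G}(\xi)\quad\text{unless }\xi\in\mathcal Z:=\bigcup_i\{\xi\ne0:q_{p_i}(\xi)=0\}. \tag{6}$$

**Fourier coefficients of the mask.** Expand $m_{\mathcal G}(\xi)=\sum_{y\in P^{-1}\Lambda/\Lambda}c_y\,e(\xi\cdot y)$. Since $m_{\mathcal G}$ is real and even, $c_y\in\mathbb R$. Write $m_{\mathcal G}=2^{-L}\sum_{T\subset\{1,\dots,L\}}\pm\prod_{i\in T}\chi_{p_i}$. By the Chinese remainder theorem $\Lambda^*/P\Lambda^*\cong\prod_i\Lambda^*/p_i\Lambda^*$, so the Fourier coefficients of $\prod_{i\in T}\chi_{p_i}$ are products over $i$. For $i\in T$ the factor is at most $p_i^{-1/2}$ by Lemma 9, and for $i\notin T$ it is $0$ or $1$. The term $T=\emptyset$ contributes $2^{-L}$ at $y=0$ and nothing elsewhere. Since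
$$2^{-L}\Big(\prod_i(1+p_i^{-1/2})-1\Big)\le2^{-L}\cdot2L\,2^{-5L}\le2^{-5L},$$
we get
$$|c_y|\le2^{-5L}\ (y\ne0),\qquad|c_0-2^{-L}|\le2^{-5L},\qquad\sum_y|c_y|^2\le1, \tag{7}$$
the last by Parseval and $0\le m_{\mathcal G}\le1$.

**Choice of three groups.** We also need groups which carry few frequencies, so that their waves are small. Fix $Y_0>0$ below half the minimum of $\mathcal R$. For dyadic $Y=2^l\ge Y_0$ let $\delta_Y(\mathcal G)=Y^{-n}\#\{\xi\in\Lambda^*:Y\le|\xi|<2Y,\ \mathfrak c(\xi)\in\mathcal G\}$ plus the analogous term for $\Lambda'^*$. The smallest dyadic $Y\ge Y_0$ is below $2Y_0<\min\mathcal R$, so the shells cover all nonzero frequencies. Let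
$$\tau(\mathcal G)=\sum_Y\min\big(1,\tfrac1{hY}\big)\delta_Y(\mathcal G).$$
Summed over the $2^L$ groups, $\sum_{\mathcal G}\delta_Y(\mathcal G)\le C$. There are $O(\log\frac1h)$ dyadic $Y\in[Y_0,1/h]$, and beyond $1/h$ the series is geometric, so $\sum_{\mathcal G}\tau(\mathcal G)\le C\log(1/h)$. Hence at least half of the groups satisfy
$$\tau(\mathcal G)\le C2^{-L}\log(1/h)\le C2^{-L}L^2. \tag{8}$$
Fix three distinct such groups $\mathcal G_1,\mathcal G_2,\mathcal G_3$, the same for $A$ and $B$, and let $\mathcal G=\mathcal G_1\cup\mathcal G_2\cup\mathcal G_3$. The mask coefficients of $\mathcal G_j$ are denoted $c_y^j$.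

## 8. Balanced weights: recovering one more radius

Proposition 5 says that the averages of $e^{isS_\theta}$ agree for $A$ and $B$. We now show that a weight $\Phi_w$ can be inserted into these averages, and then another, and so on.

**Definition.** A pair $F=(F_A,F_B)$ of bounded measurable real functions on $X_A,X_B$ is balanced if $E_A[F_Ae^{isS^A_\theta}]=E_B[F_Be^{isS^B_\theta}]$ for all $\theta\in\Theta$, $s\in\mathbb R$.

The pair $(1,1)$ is balanced by Proposition 5. We write $F$ for $F_A$ or $F_B$, and $\Phi_w$ also for the pair $(\Phi_w^A,\Phi_w^B)$.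

**Proposition 10.** Let $n\ge2$. If $F$ is balanced, so is $F\Phi_w$, for every real $w\in C_c((0,\infty))$.

*Proof.* Fix $\theta$ and $s\ne0$; the case $s=0$ follows by letting $s\to0$. Let $\mathrm{supp}\,w\subset I=[\alpha,\beta]$ with $0<\alpha<\beta$, and $w_0(d)=w(d)d^{3(n-1)/2}$. Measures of subsets of $X\times I$, written $|\cdot|$, are for normalized Haar measure times Lebesgue measure $dd$.

**Step 1: an expression with three differences whose average is the same for $A$ and $B$.** The partial sums $|\xi|\le\varrho$ of the series of $S_{\mathcal G_j}(\cdot,d)$ converge in $L^2(X)$ uniformly in $d\in[\alpha,\beta+1]$. So the limit in $L^2(X\times[\alpha,\beta+1])$ is a jointly measurable version, which for almost every $d$ equals $S_{\mathcal G_j}(\cdot,d)$ in $L^2(X)$. Define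
$$Q(x)=\frac1h\int_Iw_0(d)\prod_{j=1}^3\Big(e^{isS_{\mathcal G_j}(x,d+h)}-e^{isS_{\mathcal G_j}(x,d)}\Big)dd .$$
Expand the product into eight terms. For $d_j\in\{d,d+h\}$ we have $S_{\mathcal G^c,\theta}+\sum_jS_{\mathcal G_j}(\cdot,d_j)=S_{\theta'}$, where $\theta'$ equals $\theta$ on the classes of $\mathcal G^c$ and $\theta_{d_j}$ on those of $\mathcal G_j$. By (5) this $\theta'$ is an element of $\Theta$, and it is the same for $A$ and $B$. Using that $F$ is balanced at $\theta'$ and integrating over $d$,
$$E_A\big[Fe^{isS_{\mathcal G^c,\theta}}Q\big]=E_B\big[Fe^{isS_{\mathcal G^c,\theta}}Q\big]. \tag{9}$$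

**Step 2: reduction to two limits.** We claim that as $L\to\infty$

1. $e^{isS_{\mathcal G^c,\theta}}\to e^{isS_\theta}$ in $L^1(X)$,
2. $2^{3L}(is)^{-3}Q\to\Phi_w$ in $L^1(X)$.

Given this for $A$ and $B$, multiply (9) by $2^{3L}(is)^{-3}$. Since $F$ and $\Phi_w$ are bounded and $|e^{isS_{\mathcal G^c,\theta}}|=1$, the limit is $E_A[F\Phi_we^{isS_\theta}]=E_B[F\Phi_we^{isS_\theta}]$, as required.

The first limit is quick. As $b(|\xi|)^2\le CY^{-n-1}$ on the shell $Y\le|\xi|<2Y$, and $Y^{-1}\le C\min(1,\frac1{hY})$,
$$\|S_{\mathcal G,\theta}\|_2^2\le C\sum_YY^{-1}\sum_j\delta_Y(\mathcal G_j)\le C\sum_j\tau(\mathcal G_j)\to0$$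
by (8). Now use $|e^{ia}-e^{ib}|\le|a-b|$ for real $a,b$. The remaining steps prove the second limit.

**Step 3: split each masked increment into a true copy, shifted copies and a small rest.** Put $D_j=D_hS_{\mathcal G_j}(x,d)$. For any $f\in L^2(X)$, the function $\sum_yc_y^jf(x+y)$ has Fourier coefficients $m_{\mathcal G_j}(\xi)\widehat f(\xi)$. The function $D_hS$ has zero mean, so $\xi=0$ plays no role. By (6) and Lemma 7,
$$D_j=\sum_yc_y^j(D_hS)(x+y,d)+f_j=\alpha_j+V_j+W_j,$$
$$\alpha_j=c_0^jv(x,d),\qquad V_j=\sum_{y\ne0}c_y^jv(x+y,d),\qquad W_j=\sum_yc_y^j\epsilon(x+y,d)+f_j .$$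
Here $f_j$ has only frequencies in $\mathcal Z$, with coefficients of modulus at most $C|\xi|^{-(n+1)/2}\min(1,|\xi|h)$, because $|D_h\cos(2\pi|\xi|d-\varphi)|\le\min(2,2\pi|\xi|h)$. We show
$$\sup_{d\in I}\|W_j(\cdot,d)\|_2^2\le Ch\,2^{-9L}. \tag{10}$$
The first part of $W_j$ is the multiplier $m_{\mathcal G_j}\in[0,1]$ applied to $\epsilon$, so its norm is at most $Ch$, and $h^2\le h2^{-9L}$. For $f_j$ let $p_{\max}=\max_ip_i$.

* The frequencies $|\xi|<p_{\max}$ contribute at most $Ch^2\sum_{0<|\xi|<p_{\max}}|\xi|^{1-n}\le Ch^2p_{\max}\le Ch2^{-10L}$, since $hp_{\max}\le P^{1-20n}$.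
* Let $Y\ge p_{\max}$. The ball of radius $2Y$ meets at most $C(Y/p_i)^n$ cells of $p_i\Lambda^*$, and each contains at most $2p_i^{n-1}$ zeros of $q_{p_i}$ by Lemma 9. So $\#\{\xi\in\mathcal Z:|\xi|\le2Y\}\le CY^n\sum_ip_i^{-1}\le CY^nL2^{-10L}$. Summing over the shells $Y\le|\xi|<2Y$ with $Y=p_{\max}2^l$, $l\ge0$, gives at most $C\sum_YY^{-1}\min(1,Yh)^2L2^{-10L}\le ChL2^{-10L}$. (The terms $Y\le1/h$ sum to $O(h^2\cdot h^{-1})$, the others to $O(h)$.)

Together these give (10).

**Step 4: show that shifted copies rarely overlap, and bound $V_j$.** Let $\mathcal C=M+P^{-1}\Lambda\supset A$ be the set of centers. A center $b$ is active at $(x,d)$ if $d<|x-b|\le d+h$, and $1_b(x,d)$ is the indicator of this. A point $a\in A$ counted in $\Delta N(x+y;d)$ corresponds to the center $b=a-y$. Collecting by $b$,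
$$V_j=d^{-(n-1)/2}\sum_{b\in\mathcal C}C_b^j1_b,\qquad C_b^j=\sum_{0\ne y\in P^{-1}\Lambda/\Lambda,\ b+y\subset A}c_y^j ,$$
where $b+y$ means the whole coset. For each $b$ there are at most $|M|$ such $y$, namely $y\equiv p-b$ mod $\Lambda$ with $p\in M$. For each $y$ there are $|M|$ classes $b$ mod $\Lambda$ with $b+y\subset A$. So by (7) and Cauchy–Schwarz
$$|C_b^j|\le C2^{-5L},\qquad\sum_{b\bmod\Lambda}|C_b^j|^2\le|M|^2\sum_y|c_y^j|^2\le C. \tag{11}$$

Now the overlaps. Let $b\ne b'$ both be active at $(x,d)$, $d\in I$. Then
$$\big||x-b|^2-|x-b'|^2\big|\le(d+h)^2-d^2\le2(\beta+1)h .$$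
The expression inside is affine in $x$ with gradient of length $2|b-b'|$. So $x$ lies in a slab of width at most $Ch/|b-b'|$, and inside the ball of radius $\beta+1$ about $b$. For given $x$ the set of such $d$ has length at most $h$. Hence
$$\big|\{(x,d)\in\mathbb R^n\times I:\ b,b'\text{ both active}\}\big|\le Ch^2/|b-b'|. \tag{12}$$
Let $\mathcal O\subset X\times I$ be the set where two active centers have distance at least $\sqrt h$. Two centers active at one point have distance at most $2(\beta+1)$. Modulo simultaneous translation by $\Lambda$ there are at most $CP^n\cdot CP^n$ pairs of centers at such a distance. So $|\mathcal O|\le CP^{2n}h^{3/2}$. At every $(x,d)$ at most $CP^n$ centers are active. Off $\mathcal O$, any two active centers have distance less than $\sqrt h$, while each coset $p+P^{-1}\Lambda$, $p\in M$, has minimal distance at least $c/P>2\sqrt h=2P^{-10n}$. So off $\mathcal O$ at most one center from each coset is active, hence at most $|M|$ in all.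

We use $|\sum_bC_b1_b|^q\le(\#\text{active})^{q-1}\sum_b|C_b|^q1_b$ off $\mathcal O$, and the trivial bound $(CP^n)^q$ on $\mathcal O$. Also $E\int_I\sum_b|C_b|^q1_b\,dd\le Ch\sum_{b\bmod\Lambda}|C_b|^q$, because a spherical shell of thickness $h$ and bounded radius has volume at most $Ch$. By (11), $\sum_{b\bmod\Lambda}|C_b|^q\le C2^{-5L(q-2)}$. So for $q\in\{3,4\}$
$$\frac1hE\!\int_I|V_j|^q\,dd\le C2^{-5L(q-2)}+CP^{(q+2)n}h^{1/2}\le C2^{-5L(q-2)}, \tag{13}$$
since $P^{6n}h^{1/2}=P^{-4n}\le2^{-40L^2}$. Let $\mathcal H=\{(x,d):d\in I,\ \Delta N(x;d)\ge1\}$ be the set where the true copy lives; $|\mathcal H|\le E\int_I\Delta N\,dd\le Ch$. Splitting at $\mathcal O$ again,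
$$\frac1hE\!\int_I1_{\mathcal H}|V_j|\,dd\le C2^{-5L}\frac{|\mathcal H|}h+CP^{3n}h^{1/2}\le C2^{-5L}. \tag{14}$$

**Step 5: multiply the three increments and keep only the true copy.** All of $D_j,\alpha_j,V_j,W_j$ are real. With $\eta_j=\min(1,|V_j|+|W_j|)$,
$$e^{isD_j}-1=is\alpha_j+A_j,\qquad|A_j|\le C(\alpha_j^2+\eta_j)\le C(4^{-L}1_{\mathcal H}+\eta_j),\qquad|\alpha_j|\le C2^{-L}1_{\mathcal H},$$
because $|e^{is\alpha_j}-1-is\alpha_j|\le s^2\alpha_j^2/2$ and $|e^{isD_j}-e^{is\alpha_j}|\le\min(2,|s|(|V_j|+|W_j|))$. Multiply out, $\prod_j(e^{isD_j}-1)=(is)^3\alpha_1\alpha_2\alpha_3+\mathrm{Err}$. Every term of $\mathrm{Err}$ contains at least one $A_j$. If no $\eta$ is taken, the term is at most $C2^{-L}2^{-L}4^{-L}1_{\mathcal H}$. If one or two $\eta$'s are taken, it contains $2^{-L}1_{\mathcal H}\eta_j$ for some $j$ and other factors bounded by $C$ (as $\eta_j\le1$). If three are taken it is $\eta_1\eta_2\eta_3$. So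
$$|\mathrm{Err}|\le C\Big(2^{-4L}1_{\mathcal H}+2^{-L}1_{\mathcal H}\sum_j\eta_j+\eta_1\eta_2\eta_3\Big).$$
We bound $\frac1hE\int_I$ of each term.

* $2^{-4L}1_{\mathcal H}$ contributes at most $C2^{-4L}$.
* For $2^{-L}1_{\mathcal H}\eta_j$: by (14), and by Cauchy–Schwarz with (10), $\frac1hE\int_I1_{\mathcal H}\eta_j\,dd\le C2^{-5L}+\frac1h(Ch)^{1/2}(Ch2^{-9L})^{1/2}\le C2^{-4.5L}$. So this contributes at most $C2^{-5L}$.
* For $\eta_1\eta_2\eta_3$: with $\varpi_j=\min(1,|W_j|)$ we have $\eta_j\le\min(1,|V_j|)+\varpi_j$. Expand. The term $|V_1V_2V_3|$ contributes at most $C2^{-5L}$ by Hölder and (13) with $q=3$. Terms with exactly one $\varpi$ are at most $|V_iV_j|\varpi_k$. By Cauchy–Schwarz and (13) with $q=4$, $E\int_I|V_iV_j|^2dd\le Ch2^{-10L}$, so with (10) they contribute at most $\frac1h(Ch2^{-10L})^{1/2}(Ch2^{-9L})^{1/2}\le C2^{-9L}$. Terms with at least two $\varpi$'s are at most $\varpi_i\varpi_j$ and contribute at most $C2^{-9L}$ by (10).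

So $\frac1hE\int_I|w_0||\mathrm{Err}|\,dd\le C2^{-4L}$, which is small compared with $2^{-3L}$. This is where the third factor pays.

For the main term, $\alpha_1\alpha_2\alpha_3=c_0^1c_0^2c_0^3\,d^{-3(n-1)/2}(\Delta N)^3$, and by (7) $c_0^1c_0^2c_0^3=2^{-3L}(1+O(2^{-4L}))$. The cube is harmless: distinct points of $A$ have a positive minimal distance, and only boundedly many pairs mod $\Lambda$ matter, so (12) applied to pairs in $A$ gives $|\{\Delta N\ge2\}|\le Ch^2$ and $\frac1hE\int_I|(\Delta N)^3-\Delta N|\,dd\le Ch$. Finally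
$$\prod_j\big(e^{isS_{\mathcal G_j}(x,d+h)}-e^{isS_{\mathcal G_j}(x,d)}\big)=e^{is\sum_jS_{\mathcal G_j}(x,d)}\prod_j(e^{isD_j}-1).$$
Multiplying by $\frac1hw_0(d)$, integrating, and noting that $w_0(d)d^{-3(n-1)/2}=w(d)$, we obtain, with an error measured in $L^1(X)$,
$$2^{3L}(is)^{-3}Q(x)=\frac1h\int_Iw(d)\,e^{is\sum_jS_{\mathcal G_j}(x,d)}\Delta N(x;d)\,dd+O(2^{-L}). \tag{15}$$

**Step 6: remove the phase.** We know that $S_{\mathcal G_j}$ is small on average. But $\Delta N$ selects special $d$ depending on $x$, so we need smallness uniformly in $d$ where possible. Split $S_{\mathcal G_j}=u_j^{\le}+u_j^{>}$ according to the dyadic shells $Y\le|\xi|<2Y$ with $Y\le\frac1h$ and $Y>\frac1h$. A shell piece $u^Y$ is a finite trigonometric sum with $E|u^Y(\cdot,d)|^2\le CY^{-1}\delta_Y(\mathcal G_j)$ and $E|\partial_du^Y|^2\le CY\delta_Y(\mathcal G_j)$. From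
$$\sup_I|u|^2\le|I|^{-1}\int_I|u|^2dd+2\int_I|u||\partial_du|\,dd$$
and Cauchy–Schwarz, $E\sup_{d\in I}|u^Y|^2\le C(Y^{-1}+1)\delta_Y(\mathcal G_j)\le C\delta_Y(\mathcal G_j)$. By the triangle inequality, Cauchy–Schwarz over the $O(\log\frac1h)$ shells, and (8),
$$\Big(E\sup_{d\in I}|u_j^\le|^2\Big)^{1/2}\le C\sum_{Y\le1/h}\delta_Y(\mathcal G_j)^{1/2}\le C\big(\log\tfrac1h\big)^{1/2}\tau(\mathcal G_j)^{1/2}\le C2^{-L/2}L^2\to0 .$$
Also $E|u_j^>(\cdot,d)|^2\le C\sum_{Y>1/h}Y^{-1}\delta_Y(\mathcal G_j)\le Ch\,\tau(\mathcal G_j)$. For every $x$, $\frac1h\int_I\Delta N(x;d)\,dd\le\#\{a:|x-a|\le\beta+1\}\le C$, and $\frac1hE\int_I\Delta N^2\,dd\le C$. Therefore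
$$\frac1hE\!\int_I|w|\,\Delta N\,\big|e^{is\sum_jS_{\mathcal G_j}}-1\big|\,dd\le C\sum_j\Big(E\sup_I|u_j^\le|+\tfrac1h(Ch)^{1/2}\big(Ch\,\tau(\mathcal G_j)\big)^{1/2}\Big)\to0 .$$
Finally
$$\frac1h\int_I w(d)\Delta N(x;d)\,dd=\sum_a\frac1h\int_{|x-a|-h}^{|x-a|}w(d)\,dd\to\Phi_w(x)$$
uniformly in $x$, as $w$ (extended by $0$) is uniformly continuous and boundedly many $a$ contribute. With (15) this proves the second limit of Step 2. $\square$

## 9. From balanced weights to Theorem 1

*Proof of Theorem 1.* **Step 1: all mixed moments agree.** Start from the balanced pair $(1,1)$ and apply Proposition 10 repeatedly. Taking $s=0$ at the end, for all $k$ and all real $w_1,\dots,w_k\in C_c((0,\infty))$,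
$$E_A\Big[\prod_{i=1}^k\Phi_{w_i}^A\Big]=E_B\Big[\prod_{i=1}^k\Phi_{w_i}^B\Big]. \tag{16}$$

**Step 2: from moments to joint laws of counts.** The functions $\Phi_w$ are bounded, and (16) holds with repetitions allowed. So $(\Phi_{w_1},\dots,\Phi_{w_k})$ has the same joint moments, hence the same joint law, for $A$ and $B$. For $t>0$ choose continuous $w_l$, with values in $[0,1]$, vanishing on $(0,\frac1{2l}]$ and on $[t+\frac1l,\infty)$ and equal to $1$ on $[\frac1l,t]$ for large $l$. Then $w_l\to1_{(0,t]}$ pointwise and boundedly, and $\Phi_{w_l}(x)\to N(x,t)$ for every $x$ outside the set ($A$ or $B$), so almost everywhere. Applying this to several radii at once, $(N(x,t_1),\dots,N(x,t_k))$ has the same joint law for $A$ and $B$, for all $t_i>0$.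

**Step 3: from counts to distances.** Since $\{d_i\le t\}=\{N(x,t)\ge i\}$, the joint distribution function of $(d_1,\dots,d_k)$ at $(t_1,\dots,t_k)$ is $\mathrm{Prob}(N(x,t_i)\ge i\text{ for all }i\le k)$. So $(d_1,\dots,d_k)$ has the same law for $A$ and for $B$, for each $k$. By Proposition 4, $A$ and $B$ are isometric. $\blacksquare$

## 10. Agreement at most large radii suffices

*Proof of Theorem 2.* The set $\mathcal B_\eta$ is measurable, since each $\psi_k$ is a measurable function of $t$. Suppose that every $\mathcal B_\eta$, $\eta>0$, has upper density $0$. We show that $A$ and $B$ are isometric.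

**Step 1: the densities agree.** Use (3) with $\rho_A$ in $\Delta_A$ and $\rho_B$ in $\Delta_B$. Since $j$ is bounded on $[\min\mathcal R,\infty)$, $E|\Delta_A(\cdot,t)|^2$ is bounded for $t\ge1$. As $N_A(x,t)/t^n-\rho_A\omega_n=t^{-(n+1)/2}\Delta_A(x,t)$, we get $N_A(x,t)/t^n\to\rho_A\omega_n$ in probability, and the same for $B$. Choose $t_k\to\infty$ with $t_k\notin\mathcal B_{1/k}$. If $\rho_A<\rho_B$, let $\bar\rho=(\rho_A+\rho_B)/2$. Then $\mathrm{Prob}(N_A(x,t_k)\le\bar\rho\,\omega_nt_k^n)\to1$, while the same probability for $B$ tends to $0$. But the two probabilities differ by at most $1/k$, a contradiction. By symmetry $\rho_A=\rho_B$.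

**Step 2: good radii approximate every $\theta$.** Apart from $\rho_A=\rho_B$, the hypothesis of Theorem 1 was used only in Proposition 5, so it suffices to reprove that statement. Let $\theta\in\Theta$ and let $O_k$ be open neighborhoods shrinking to $\theta$. For $0\ne\gamma\in\Gamma$ we have $\frac1T\int_0^Te(\gamma t)\,dt\to0$. The characters of $\Theta$ are the evaluations at $\gamma\in\Gamma$, and their finite combinations are dense in $C(\Theta)$, so $\{\theta_t\}$ is equidistributed in $\Theta$. Comparing $1_{O_k}$ from below with a continuous function of positive integral, we see that $\{t:\theta_t\in O_k\}$ has positive lower density. As $\mathcal B_{1/k}$ has upper density $0$, there is $t_k\ge k$ with $\theta_{t_k}\in O_k$ and $t_k\notin\mathcal B_{1/k}$.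

**Step 3: the limit laws agree.** As in the proof of Proposition 5, $\Delta(\cdot,t_k)\to S_\theta$ in $L^2$, for $A$ and $B$. Because $\rho_A=\rho_B$, $\Delta_A$ and $\Delta_B$ are the same function of the counts, so for every real $s$
$$\big|E_Ae^{is\Delta_A(\cdot,t_k)}-E_Be^{is\Delta_B(\cdot,t_k)}\big|\le\sum_j\big|\psi_j^A(t_k)-\psi_j^B(t_k)\big|\le\frac1k .$$
Letting $k\to\infty$, $E_Ae^{isS^A_\theta}=E_Be^{isS^B_\theta}$ for all $s$, so $S_\theta^A$ and $S_\theta^B$ have equal laws. This is Proposition 5. Sections 5–9 now apply word for word (Section 9 uses Proposition 4, which needs only the joint laws of distances), and $A,B$ are isometric.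

This proves the first statement. For the second, if $\sum_k|\psi_k^A(t)-\psi_k^B(t)|\to0$, then every $\mathcal B_\eta$ is bounded, so it has upper density $0$, and the sets are isometric. $\blacksquare$
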